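# Almost constrained spaces that are not complemented in their bidual

All Banach spaces are real and nonzero, and $X$ is regarded as a subspace of $X^{**}$. Subspaces are norm closed, except where we call a set "linear" or a complement "algebraic". $B_X[x,r]$ is the closed ball of radius $r>0$ around $x\in X$.

## Intersecting balls and norm-one projections: the natural guess is "yes"

**Definition.** A subspace $Y$ of $Z$ is *constrained* in $Z$ if it is the range of a norm 1 projection on $Z$.

**Definition.** A Banach space $X$ has the *finite-infinite intersection property*, $IP_{f,\infty}$, if every family of closed balls in $X$ with empty intersection has a finite subfamily with empty intersection.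

**Definition.** A subspace $Y$ of $Z$ is an *almost constrained* subspace, or *$AC$-subspace*, of $Z$ if every family of closed balls centered at points of $Y$ that has a common point in $Z$ has a common point in $Y$.

A constrained subspace is an $AC$-subspace: if $P$ is a norm 1 projection of $Z$ onto $Y$ and $\|z-y_\alpha\|\le r_\alpha$ for all $\alpha$, then $\|Pz-y_\alpha\|=\|P(z-y_\alpha)\|\le r_\alpha$. The property $IP_{f,\infty}$ is the case $Y=X$, $Z=X^{**}$ of the last definition.

**Lemma 1.** (a) An $AC$-subspace $X$ of a dual space $W$ has the $IP_{f,\infty}$. (b) $X$ has the $IP_{f,\infty}$ if and only if $X$ is an $AC$-subspace of $X^{**}$.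

*Proof.* (a) Let $\{B_X[x_\alpha,r_\alpha]\}$ be a family in which all finite subfamilies intersect. The balls $B_W[x_\alpha,r_\alpha]$ are weak\*-compact with the finite intersection property, so they have a common point in $W$. Since $X$ is $AC$ in $W$, they have a common point in $X$.

(b) The "if" part is (a) with $W=X^{**}$. Conversely, let $X$ have the $IP_{f,\infty}$, and let $x^{**}\in X^{**}$ satisfy $\|x^{**}-x_\alpha\|\le r_\alpha$ for all $\alpha$, where $x_\alpha\in X$. It is enough to show that any finite family $B_X[x_i,r_i+\varepsilon]$, $i\le n$, $\varepsilon>0$, of enlarged balls intersects in $X$. Indeed, finitely many of the balls $B_X[x_\alpha,r_\alpha+\varepsilon]$, with varying $\alpha$ and $\varepsilon$, will then always intersect (use the smallest $\varepsilon$). So by $IP_{f,\infty}$ all of them have a common point, and it lies in every $B_X[x_\alpha,r_\alpha]$.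

Suppose the $n$ enlarged balls do not intersect. In $X^n$, the diagonal is then disjoint from the open convex set of all $(v_i)$ with $\|v_i-x_i\|<r_i+\varepsilon$. Separate: there are $f_1,\dots,f_n\in X^*$, not all zero, such that $(v_i)\mapsto\sum f_i(v_i)$ is bounded below on the open set by its supremum on the diagonal. A functional bounded above on a subspace vanishes there, so $\sum f_i=0$, and taking the infimum over the open set gives $\sum f_i(x_i)\ge\sum(r_i+\varepsilon)\|f_i\|$. But $\sum f_i=0$ also gives
$$\sum f_i(x_i)=\sum (x_i-x^{**})(f_i)\le\sum r_i\|f_i\| .$$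
Hence $\varepsilon\sum\|f_i\|\le 0$, a contradiction. $\square$

So the implication
$$X \text{ constrained in } X^{**}\ \Longrightarrow\ X \text{ is } AC \text{ in } X^{**}\ \Longleftrightarrow\ X\text{ has } IP_{f,\infty}$$
holds. The problem, posed in "Almost Constrained Subspaces of Banach Spaces", is whether the first arrow can be reversed. The first guess is yes. Let us test it.

*Reflexive spaces.* $X=X^{**}$, and both sides hold.

*Dual spaces and their constrained subspaces.* They have $IP_{f,\infty}$ by Lemma 1(a). They are also constrained in their biduals, by the following lemma with $\|R\|=1$.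

**Lemma 2.** If $X$ is the range of a bounded projection $R:D^*\to X$ on a dual space $D^*$, then there is a projection of $X^{**}$ onto $X$ of norm at most $\|R\|$.

*Proof.* Let $J:X\to D^*$ be the inclusion, and let $\varrho:D^{***}\to D^*$ be the canonical projection (restrict a functional on $D^{**}$ to $D$), which has norm 1. Then $R\varrho J^{**}:X^{**}\to X$ has norm at most $\|R\|$. For $x\in X$ we have $J^{**}x=x\in D^*$, which $\varrho$ and $R$ both fix. $\square$

*The space $c_0$.* Here both sides fail. Consider the balls $B[2e_n,1]$, $n\in\mathbb N$, in $c_0$. The point $e_1+\dots+e_m$ lies in the first $m$ of them. A common point $x$ of all of them satisfies $|x_n-2|\le1$ and (from another ball) $|x_n|\le 1$, so $x_n=1$ for every $n$, and $x\notin c_0$. So $c_0$ lacks the $IP_{f,\infty}$, and therefore it is not constrained in $c_0^{**}=\ell_\infty$.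

The guess survives all three tests. One more, that of codimension one, shows why it is tempting and where it may break.

## Almost constrained means "projection except for additivity"

**Lemma 3.** A subspace $Y$ of $Z$ is an $AC$-subspace if and only if there is a map $p:Z\to Y$, not assumed linear, with
$$p(z+y)=p(z)+y,\qquad \|p(z)\|\le\|z\|\qquad(z\in Z,\ y\in Y).\tag{1}$$

*Proof.* If $p$ is given and $\|z-y_\alpha\|\le r_\alpha$ for all $\alpha$, then $\|p(z)-y_\alpha\|=\|p(z-y_\alpha)\|\le r_\alpha$. Conversely, let $Y$ be $AC$ in $Z$. For each coset $c\neq Y$ of $Y$ fix $z_c\in c$. The balls $B[y,\|z_c-y\|]$, $y\in Y$, have the common point $z_c$, so they have a common point $y_c\in Y$. For the coset $Y$ put $z_c=y_c=0$. Define $p(z_c+y)=y_c+y$. The first part of (1) is clear, and $\|p(z_c+y)\|=\|y_c-(-y)\|\le\|z_c-(-y)\|=\|z_c+y\|$. $\square$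

Now suppose $Y$ has codimension one in $Z$, and fix $z\notin Y$. Put $P(tz+y)=tp(z)+y$ for $t\in\mathbb R$, $y\in Y$. This is linear, it is the identity on $Y$, and for $t\ne0$
$$\|tp(z)+y\|=|t|\,\|p(z+y/t)\|\le|t|\,\|z+y/t\|=\|tz+y\| .$$
So the guess is right when $\dim X^{**}/X=1$.

Exactly here the naive proof stops. In codimension two or more, we choose $p$ on each line of cosets separately. Nothing forces $p(z+z')=p(z)+p(z')$ when $z,z'$ are independent modulo $Y$. The question is whether an additive choice must exist, and the two theorems of these notes say when it does and that in general it does not.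

**Theorem A.** Let $Z$ be a separable reflexive Banach space and $Y\subset Z$ a closed subspace that is not complemented in $Z$ by any bounded projection. Then there is a separable Banach space $X$, containing $Y$ isomorphically and with $X/Y$ isometric to an $\ell_1$-sum of finite-dimensional spaces, such that

(a) $X$ has the $IP_{f,\infty}$;

(b) there is no bounded linear projection (of any norm) from $X^{**}$ onto $X$.

**Theorem B.** If $X$ has the $IP_{f,\infty}$ and contains no isomorphic copy of $\ell_1$, then there is a norm 1 projection from $X^{**}$ onto $X$, and it is unique.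

Pairs $Y\subset Z$ as in Theorem A exist; we construct one below. So the guess is false, and it fails for projections of every norm; by Theorem B a counterexample must contain $\ell_1$. We begin with Theorem B, where the guess is right.

## Spaces without $\ell_1$: the complement is forced

For a Banach space $X$ put
$$O(X)=\{u\in X^{**}:\ \|u+x\|\ge\|x\|\ \text{ for all }x\in X\}.$$
If $t\neq0$ and $u\in O(X)$, then $\|tu+x\|=|t|\|u+x/t\|\ge\|x\|$, so $O(X)$ is closed under scalar multiples. If $u\in X\cap O(X)$, taking $x=-u$ gives $0\ge\|u\|$, so $X\cap O(X)=\{0\}$. What may be missing is additivity.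

*Example.* $O(c_0)=\{0\}$. If $u\in\ell_\infty$ has $u_n\neq0$, take $x=-t\,\mathrm{sgn}(u_n)e_n$ with $t\ge\|u\|+|u_n|$. Then $\|u+x\|=t-|u_n|<t=\|x\|$, so $u\notin O(c_0)$.

**Step B1: every element of $X^{**}$ is a sum from $X$ and $O(X)$.** This turns $IP_{f,\infty}$ into algebra. By Lemma 1(b), $X$ is $AC$ in $X^{**}$; take $p:X^{**}\to X$ from Lemma 3. For $x^{**}\in X^{**}$ let $u=x^{**}-p(x^{**})$. For $w\in X$, put $a=w-p(x^{**})\in X$. Then
$$\|w\|=\|p(x^{**})+a\|=\|p(x^{**}+a)\|\le\|x^{**}+a\|=\|u+w\| .$$
So $u\in O(X)$, and $X^{**}=X+O(X)$.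

It remains to show that $O(X)$ is closed under addition. Let $B$ be the compact space $B_{X^*}$ with the weak\* topology. The plan is to show that an element of $O(X)$ vanishes at its points of continuity on $B$, and that without $\ell_1$ there are so many such points that two elements of $O(X)$ vanish together on a dense set.

**Step B2: an element $u\in O(X)$ vanishes at every point of continuity of $u|_B$.** Let $F=\ker u\subset X^*$. For $x\in X$, regarded as a functional on $X^*$, the norm of $x|_F$ is the distance in $X^{**}$ from $x$ to $F^\perp=\mathbb Ru$, by Hahn–Banach. For each $t$, $\|x-tu\|\ge\|x\|$ because $-tu\in O(X)$. So that distance is $\|x\|$, i.e.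
$$\sup_{B\cap F}x=\|x\|\qquad(x\in X).\tag{2}$$
Then $B\cap F$ is dense in $B$: otherwise some $b\in B$ lies outside the weak\*-closure of the convex set $B\cap F$, and Hahn–Banach separation gives $x\in X$ with $x(b)>\sup_{B\cap F}x=\|x\|$, which is impossible as $\|b\|\le 1$. Now if $u|_B$ is continuous at $b$, choose a net in $B\cap F$ that converges to $b$; as $u=0$ along the net, $u(b)=0$.

**Step B3: if $X$ contains no copy of $\ell_1$ and $x^{**}\in X^{**}$, then the set of discontinuity points of $f=x^{**}|_B$ is meager in $B$.** This supplies the continuity points. We may scale so that $\|x^{**}\|\le1$.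

If $f$ is discontinuous at $b$, there is $\varepsilon>0$ such that every neighborhood of $b$ meets $\{f\ge f(b)+\varepsilon\}\cup\{f\le f(b)-\varepsilon\}$, so $b$ lies in the closure of one of these two sets. If it is the first, choose rationals $f(b)<r<s<f(b)+\varepsilon$; if it is the second, choose rationals $f(b)-\varepsilon<r<s<f(b)$. In both cases $b$ belongs to the closed set
$$F_{r,s}=\overline{\{f<r\}}\cap\overline{\{f>s\}} .$$
So the discontinuity points lie in the countable union of the sets $F_{r,s}$ over rationals $r<s$. Suppose the set of discontinuity points is not meager. Then some $F_{r,s}$ is not nowhere dense; being closed, it contains a nonempty open $G\subset B$. Every nonempty open subset of $G$ meets both $\{f<r\}$ and $\{f>s\}$.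

We construct $x_1,x_2,\dots\in B_X[0,1]$ such that for all $n$ and all $\varepsilon\in\{0,1\}^n$ the set
$$G_\varepsilon=\{b\in G:\ x_i(b)<r\text{ if }\varepsilon_i=0,\ x_i(b)>s\text{ if }\varepsilon_i=1\ (i\le n)\}$$
is nonempty. It is open, since each $x_i$ is continuous on $B$. For $n=0$ the only such set is $G$. Given $x_1,\dots,x_n$, choose for each $\varepsilon\in\{0,1\}^n$ points $a_\varepsilon,b_\varepsilon\in G_\varepsilon$ with $f(a_\varepsilon)<r$ and $f(b_\varepsilon)>s$. There are finitely many of these points. By Goldstine's theorem there is $x_{n+1}\in B_X[0,1]$ so close to $x^{**}$ on all of them that $x_{n+1}(a_\varepsilon)<r$ and $x_{n+1}(b_\varepsilon)>s$ for all $\varepsilon$. Then $a_\varepsilon\in G_{\varepsilon0}$ and $b_\varepsilon\in G_{\varepsilon1}$, where $\varepsilon0,\varepsilon1$ are the two extensions of $\varepsilon$, and the induction continues.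

Such a sequence is equivalent to the unit vector basis of $\ell_1$. This is a lemma of Rosenthal (Proc. Nat. Acad. Sci. USA 71 (1974)), and in our case it takes three lines. Given scalars $c_1,\dots,c_n$, let $\varepsilon_i=1$ if $c_i\ge0$ and $\varepsilon_i=0$ otherwise. Choose $b\in G_\varepsilon$, and $b'\in G_{\varepsilon'}$ where $\varepsilon'_i=1-\varepsilon_i$. Then $c_i\,(x_i(b)-x_i(b'))\ge|c_i|(s-r)$ for each $i$, whence
$$2\Big\|\sum_{i\le n} c_ix_i\Big\|\ge\sum_{i\le n} c_i\,(x_i(b)-x_i(b'))\ge(s-r)\sum_{i\le n}|c_i| ,$$
while $\|\sum c_ix_i\|\le\sum|c_i|$. So $X$ contains $\ell_1$, a contradiction.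

*The hypothesis is used here.* For $X=\ell_1$, $B$ is the unit ball of $\ell_\infty$ with coordinatewise convergence. Let $x^{**}(b)$ be the limit of $(b_n)$ along a free ultrafilter. A basic neighborhood of a point restricts finitely many coordinates, so $x^{**}$ takes every value in $[-1,1]$ on it. Hence $x^{**}|_B$ is nowhere continuous.

**Step B4: $O(X)$ is linear.** Let $u,u'\in O(X)$. By Step B3 and the Baire category theorem in the compact space $B$, the set $D$ of points where both $u|_B$ and $u'|_B$ are continuous is dense in $B$. By Step B2, $u=u'=0$ on $D$. For $x\in X$,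
$$\|u+u'+x\|\ge\sup_{b\in D}|(u+u'+x)(b)|=\sup_D|x|=\|x\|,$$
the last equality by density of $D$ and continuity of $x$ on $B$. So $u+u'\in O(X)$.

**Step B5: the projection and its uniqueness.** Now $X^{**}=X\oplus O(X)$ algebraically. The projection onto $X$ with kernel $O(X)$ sends $x+u$ to $x$, and $\|x\|\le\|x+u\|$, so it has norm 1. Let $P$ be any norm 1 projection of $X^{**}$ onto $X$. If $u\in\ker P$, then $\|x\|=\|P(x+u)\|\le\|x+u\|$ for all $x\in X$, so $\ker P\subset O(X)$. If $u\in O(X)$, then $u-Pu\in\ker P\subset O(X)$. By linearity $Pu\in O(X)\cap X=\{0\}$, so $u\in\ker P$. Thus $\ker P=O(X)$, and $P$ is determined. This proves Theorem B. $\blacksquare$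

## Uncomplemented subspaces from a Gaussian average

For Theorem A we need a separable reflexive $Z$ with an uncomplemented subspace $Y$. By Lindenstrauss–Tzafriri ("On the complemented subspaces problem", Israel J. Math. 9 (1971)), every Banach space not isomorphic to a Hilbert space has an uncomplemented closed subspace; so $Z=\ell_4$ will do. Here is also a pair that can be checked by hand.

**Lemma 4.** Let $q:\ell_1^m\to\ell_2^n$ be linear with $\|q\|\le1$, and let $A:\ell_2^n\to\ell_1^m$ be linear with $qA=I$. Then $\|A\|\ge\sqrt{2n/\pi}$.

*Proof.* Write $Av=(\langle a_j,v\rangle)_{j\le m}$ with $a_j\in\mathbb R^n$, and let $g$ be a standard Gaussian vector in $\mathbb R^n$. Since $\langle a_j,g\rangle$ is Gaussian with standard deviation $|a_j|$,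
$$\sqrt{2/\pi}\,\sum_j|a_j|=\mathbb E\|Ag\|_1\le\|A\|\,\mathbb E|g|\le\|A\|\sqrt n .$$
Since $qAv=\sum_j\langle a_j,v\rangle\,q(e_j)$ and $|q(e_j)|\le 1$, the trace gives $n=\operatorname{tr}(qA)=\sum_j\langle a_j,q(e_j)\rangle\le\sum_j|a_j|$. So $n\le\sqrt{\pi/2}\,\|A\|\sqrt n$. $\square$

Let $q_n:\ell_1^{m_n}\to\ell_2^n$ map the unit vectors onto a $\tfrac12$-net of the unit sphere. Then $\|q_n\|\le1$. Moreover $q_n$ maps the closed unit ball onto a compact convex set $C\supset\frac12B_{\ell_2^n}[0,1]$: for a unit vector $v$ there is a net point $a\in C$ with $|v-a|\le\frac12$, so $\langle v,a\rangle=1-\langle v,v-a\rangle\ge\frac12$, and a compact convex set whose support function is at least $\frac12$ on the unit sphere contains $\frac12B_{\ell_2^n}[0,1]$. So each $v$ has a preimage of norm at most $2|v|$.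

If $P$ is a projection of $\ell_1^{m_n}$ onto $\ker q_n$, then $I-P$ vanishes on $\ker q_n$, so $I-P=Aq_n$ for a linear $A$. We have $q_nAq_n=q_n-q_nP=q_n$, so $q_nA=I$. Since $Av=(I-P)x$ for a preimage $x$ of $v$ with $\|x\|\le2|v|$, we get $\|A\|\le2(1+\|P\|)$. Lemma 4 gives
$$2(1+\|P\|)\ge\sqrt{2n/\pi}.\tag{3}$$

Now let $Z=(\bigoplus_n\ell_1^{m_n})_{\ell_2}$ and $Y=(\bigoplus_n\ker q_n)_{\ell_2}$. $Z$ is separable and reflexive. If $P$ were a bounded projection of $Z$ onto $Y$, then restricting $P$ to the $n$-th summand and following it by the $n$-th coordinate projection would give a projection of $\ell_1^{m_n}$ onto $\ker q_n$ of norm at most $\|P\|$. This contradicts (3) for large $n$. So $Y$ is uncomplemented in $Z$.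

## Renorming $Z$ so that $Y$ becomes almost constrained

Let $Y\subset Z$ be as in Theorem A and $q:Z\to Z/Y$ the quotient map. The space $Z/Y$ is infinite-dimensional, since otherwise $Y$ would be complemented. By Lemma 3, to make $Y$ an $AC$-subspace we need a map $p$ as in (1). A non-linear lifting of $q$ gives a candidate, and a change of norm makes it contractive.

**Step A1: a norm for which (1) holds.** For each pair $\pm w$ in the unit sphere of $Z/Y$ choose a preimage $h(w)$ with $\|h(w)\|\le2$, put $h(-w)=-h(w)$, and extend homogeneously. We get $h:Z/Y\to Z$, in general neither additive nor continuous, with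
$$qh(w)=w,\qquad h(tw)=th(w)\ (t\in\mathbb R),\qquad \|h(w)\|\le2\|w\| .$$
Put $p(z)=z-h(qz)$. Since $qp(z)=0$, $p(z)\in Y$. Also $p(z+y)=z+y-h(qz)=p(z)+y$ for $y\in Y$. In the given norm we only know $\|p(z)\|\le3\|z\|$. So define
$$N(z)=\inf\Big\{\|y\|+4\sum_{i=1}^m\|w_i\|:\ z=y+\sum_{i=1}^mh(w_i),\ y\in Y,\ w_i\in Z/Y,\ m\ge0\Big\}.$$

*$N$ is an equivalent norm.* It is homogeneous because $h$ is, and it is subadditive because representations can be concatenated. From $z=y+\sum h(w_i)$ we get $\|z\|\le\|y\|+2\sum\|w_i\|$, so $\|z\|\le N(z)$. From $z=p(z)+h(qz)$ we get $N(z)\le\|p(z)\|+4\|qz\|\le7\|z\|$.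

*$\|p(z)\|\le N(z)$.* If $z=y+\sum h(w_i)$, then $qz=\sum w_i$, so
$$\|p(z)\|=\Big\|y+\sum h(w_i)-h\Big(\sum w_i\Big)\Big\|\le\|y\|+2\sum\|w_i\|+2\Big\|\sum w_i\Big\|\le\|y\|+4\sum\|w_i\| .$$
This is why the weight is $4$: the norm pays for each lifted vector twice, once for itself and once for the failure of additivity of $h$.

*$N=\|\cdot\|$ on $Y$.* For $y\in Y$, $p(y)=y$, so $\|y\|=\|p(y)\|\le N(y)\le\|y\|$.

Hence $N(p(z))=\|p(z)\|\le N(z)$. From now on $Z$ carries the norm $N$, written $\|\cdot\|$. Then $Z$ is still separable and reflexive, $Y$ is still uncomplemented, and (1) holds. In particular $Y$ is an $AC$-subspace of $Z$, but it is not constrained.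

*Finite-dimensional example.* Apply the same construction to $\ker q_n\subset\ell_1^{m_n}$. A projection $P$ onto $\ker q_n$ of $N$-norm 1 satisfies $\|Px\|=N(Px)\le N(x)\le7\|x\|$. Then (3) forces $\sqrt{2n/\pi}\le16$, i.e. $n\le128\pi<403$. So for $n\ge403$ the subspace $\ker q_n$ is $AC$ and not constrained in $(\ell_1^{m_n},N)$.

## Why the pair $(Y,Z)$ is not yet an answer

We now have many $AC$-subspaces that are not constrained. But the question is about the pair $(X,X^{**})$, and our $Y$ is reflexive, so it is constrained in $Y^{**}=Y$. Its bad position in $Z$ is invisible to its bidual. We need a space $X\supset Y$ whose bidual is forced to see $Z$, while $X$ does not contain a linear copy of $Z$ extending $Y$.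

The design is this. We build a dual space $W$ that contains copies of larger and larger subspaces $Z_k\supset Y$ of $Z$ and, as their weak\* limit, a copy of $Z$; all these copies are glued together along $Y$. $X$ is the part of $W$ that contains all $Z_k$ but, in the limit copy, only $Y$. The non-linear $p$, acting on the limit copy, makes $X$ an $AC$-subspace of $W$, and Lemma 1(a) applies. A linear projection from $X^{**}$ would give a linear $T:Z\to X$ with $T|_Y=\mathrm{id}$, and this should contradict the choice of $Y$.

How large should the $Z_k$ be? If $Z_k=Y$ for all $k$, then $X$ is just $Y$. If $Z_1=Z$, then the inclusion of $Z$ as the first copy is already such a $T$, so no contradiction can arise; we shall see below that $X$ is then constrained. The choice that works is $Z_k/Y$ finite-dimensional, with $\bigcup Z_k$ dense.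

## Gluing the layers $Z_k$ along $Y$ inside a dual space

**Step A2: the layers.** Let $E_1\subset E_2\subset\cdots$ be finite-dimensional subspaces of $Z/Y$ with dense union. Put $Z_k=q^{-1}(E_k)\supset Y$ for $k\in\mathbb N$ and $Z_\infty=Z$. Then $\bigcup_{k<\infty}Z_k$ is dense in $Z$: given $z$ and $\varepsilon>0$, pick $e\in E_k$ with $\|qz-e\|<\varepsilon$; there is $d\in Z$ with $qd=qz-e$ and $\|d\|<\varepsilon$, and $z-d\in Z_k$.

**Step A3: a dual space of sequences in which summation is weak\*-continuous.** Gluing along $Y$ will mean dividing by sequences in $Y$ with sum zero, and these must form a weak\*-closed set. This dictates the predual. Let $\bar{\mathbb N}=\mathbb N\cup\{\infty\}$ be the one-point compactification and $C=C(\bar{\mathbb N};Z^*)$ the space of convergent sequences in $Z^*$ together with their limits. We claim that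
$$C^*=\ell_1(\bar{\mathbb N};Z)\ \text{ isometrically},\qquad\langle u,g\rangle=\sum_{k\le\infty}g_k(u_k),\qquad\|u\|=\sum_{k\le\infty}\|u_k\| .$$

Let $u\in\ell_1(\bar{\mathbb N};Z)$. Clearly $|\langle u,g\rangle|\le\|u\|\|g\|$. Conversely, given $L\in\mathbb N$ and $\delta>0$, choose norm 1 functionals $\zeta_k$ $(k\le L)$ and $\zeta_\infty$ with $\zeta_k(u_k)=\|u_k\|$ and $\zeta_\infty(u_\infty)=\|u_\infty\|$, and let $g=\zeta_k$ at $k\le L$ and $g=\zeta_\infty$ at all other points. Then $\langle u,g\rangle\ge\sum_{k\le L}\|u_k\|+\|u_\infty\|-\sum_{L<k<\infty}\|u_k\|$, which exceeds $\|u\|-\delta$ for large $L$. So the norm of $u$ as a functional is $\|u\|$.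

Every $\varphi\in C^*$ arises in this way. For $k<\infty$, $\zeta\mapsto\varphi(1_{\{k\}}\otimes\zeta)$ is an element $u_k$ of $Z^{**}=Z$. For $\|\zeta_k\|\le1$, $\sum_{k\le L}\zeta_k(u_k)=\varphi(\sum_{k\le L}1_{\{k\}}\otimes\zeta_k)\le\|\varphi\|$, so $\sum_{k<\infty}\|u_k\|\le\|\varphi\|$. Let $u_\infty\in Z$ be given by $\zeta(u_\infty)=\varphi(1\otimes\zeta)-\sum_{k<\infty}\zeta(u_k)$. Then $\varphi$ and $u$ agree on the functions $1_{\{k\}}\otimes\zeta$ and $1\otimes\zeta$. These span the functions that are constant from some index on, which are dense in $C$, so $\varphi=u$.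

**Step A4: the spaces $W$ and $X$.** Put
$$M=\{u\in\ell_1(\bar{\mathbb N};Z):u_k\in Z_k\ (k<\infty)\},$$
$$\Delta=\Big\{u\in M:u_k\in Y\ (k\le\infty),\ \sum_{k\le\infty}u_k=0\Big\}.$$

*$M$ and $\Delta$ are weak\*-closed.* For $k<\infty$ and $z^*\in Z^*$ the functional $u\mapsto z^*(u_k)$ is weak\*-continuous, being given by $1_{\{k\}}\otimes z^*\in C$. Membership of $u_k$ in $Z_k$ or in $Y$ is a set of equations $z^*(u_k)=0$. The functional $u\mapsto\sum_{k\le\infty}z^*(u_k)$ is weak\*-continuous too, being given by the constant function $z^*$. (Evaluation at $\infty$ alone is not of this type.) So $M$ is weak\*-closed. And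
$$\Delta=\Big\{u\in M:u_k\in Y\ (k<\infty),\ \sum_{k\le\infty}u_k=0\Big\},$$
because these conditions give $u_\infty=-\sum_{k<\infty}u_k\in Y$. So $\Delta$ is weak\*-closed.

A weak\*-closed subspace of a dual space is a dual space, and so is the quotient of a dual space by a weak\*-closed subspace, both isometrically (the quotient is the dual of the pre-annihilator). Hence $M$ is a dual space, $\Delta$ is weak\*-closed in it, and $W:=M/\Delta$ is a dual Banach space. Let $Q:M\to W$ be the quotient map and put
$$M_0=\{u\in M:u_\infty\in Y\}\supset\Delta,\qquad X:=Q(M_0)=M_0/\Delta .$$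
$M_0$ is norm closed in $M$, so $X$ is a closed subspace of $W$; it is separable because $\ell_1(\bar{\mathbb N};Z)$ is.

**Step A5: the maps on $W$ and $X$, and the quotient $X/Y$.** These are the tools for the rest.

*The sum.* Let $S:W\to Z$, $S(Q(u))=\sum_{k\le\infty}u_k$. It is well defined since $\Delta$ has sum zero, and it is linear. As $\|\sum u_k\|\le\|u\|$ for every representative $u$, $\|S\|\le1$.

*The layers.* For $k<\infty$ and $z\in Z_k$ let $i_k(z)=Q(z\text{ at coordinate }k)\in X$. Then $\|i_k(z)\|\le\|z\|$ and $Si_k(z)=z$, so $i_k$ is isometric. If $y\in Y$, then $y$ at coordinate $k$ and $y$ at coordinate $l$ (where $k,l\le\infty$) differ by an element of $\Delta$. So $i_k(y)=:i(y)$ does not depend on $k$, and $y$ at coordinate $\infty$ also represents $i(y)$. We identify $Y$ with $i(Y)\subset X$.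

*The quotient.* Let $M_Y=\{u\in M:u_k\in Y\ \forall k\le\infty\}$. If $u\in M_Y$, then $u$ differs from its sum placed at $\infty$ by an element of $\Delta$, so $Q(u)=i(\sum u_k)$. Hence $i(Y)=Q(M_Y)$ and $X/i(Y)=M_0/M_Y$ isometrically. In $M_0/M_Y$ the class of $u$ has norm
$$\inf_{y}\sum_{k\le\infty}\|u_k+y_k\|=\sum_{k<\infty}\|u_k+Y\|,$$
the infimum being over $y\in M_Y$: the coordinates can be chosen independently, with errors of small sum, and $u_\infty\in Y$ can be canceled. Any sequence of classes with summable norms can be lifted to a summable sequence. So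
$$X/i(Y)=\Big(\bigoplus_{k<\infty}Z_k/Y\Big)_{\ell_1}=\Big(\bigoplus_{k<\infty}E_k\Big)_{\ell_1}\tag{4}$$
isometrically, where $E_k$ carries the quotient norm of $Z_k/Y$. This is the asserted $\ell_1$-sum of finite-dimensional spaces.

*What happens if $Z_1=Z$.* Suppose in this construction we had taken $Z_k=Z$ for all $k$. Then $(u_1,u_2,\dots;u_\infty)\mapsto(u_1+u_\infty,u_2,\dots;0)$ maps $M$ to $M_0$ and $\Delta$ to $\Delta$ and has norm 1, so it induces a linear map $W\to X$ of norm at most 1. It fixes $X$, because if $u_\infty\in Y$ then $u$ and its image differ by an element of $\Delta$. So $X$ would be constrained in the dual space $W$, hence in $X^{**}$ by Lemma 2. With finite-dimensional $E_k$ this map is not available, since no coordinate $k<\infty$ can receive all of $Z$.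

## The glued space has the $IP_{f,\infty}$

**Step A6: $X$ is an $AC$-subspace of $W$.** We move $p$ to $W$. For $u\in M$ let $\pi(u)$ be $u$ with $u_\infty$ replaced by $p(u_\infty)\in Y$; then $\pi(u)\in M_0$. By (1), for $v\in M_0$, where $v_\infty\in Y$,
$$\pi(u+v)=\pi(u)+v,\qquad\|\pi(u)\|=\sum_{k<\infty}\|u_k\|+\|p(u_\infty)\|\le\|u\| .$$
Put $\rho(Q(u))=Q(\pi(u))\in X$. This is well defined: for $\kappa\in\Delta\subset M_0$ we have $\pi(u+\kappa)=\pi(u)+\kappa$. For $x=Q(v)$ with $v\in M_0$, $\rho(Q(u)+x)=Q(\pi(u)+v)=\rho(Q(u))+x$. Finally, $\|\rho(Q(u))\|\le\|\pi(u')\|\le\|u'\|$ for every representative $u'$ of $Q(u)$, so $\|\rho(w)\|\le\|w\|$ for $w\in W$. By Lemma 3, $X$ is an $AC$-subspace of the dual space $W$. By Lemma 1(a), $X$ has the $IP_{f,\infty}$. This proves (a) of Theorem A.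

## No bounded projection from $X^{**}$ onto $X$

Suppose $P:X^{**}\to X$ is a bounded projection onto $X$.

**Step A7: $P$ gives a linear $T:Z\to X$ that is $i$ on $Y$.** Here $X^{**}$ is made to see $Z$. Fix a free ultrafilter $\mathcal U$ on $\mathbb N$. For $z\in\bigcup_kZ_k$ the elements $i_k(z)$ are defined for all large $k$ and have norm $\|z\|$. Put
$$j(z)=w^*\text{-}\lim_{k\to\mathcal U}i_k(z)\in X^{**},$$
which exists by weak\*-compactness. Then $j$ is linear on the linear space $\bigcup_kZ_k$, $\|j(z)\|\le\|z\|$, and $j(y)=i(y)$ for $y\in Y$, since then $i_k(y)=i(y)$ for all $k$. By density (Step A2), $j$ extends to a linear $j:Z\to X^{**}$ with $\|j\|\le1$. Let $T=Pj:Z\to X$. It is bounded, and $Ty=i(y)$ for $y\in Y$.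

If $T$ took its values in $i(Y)$, then $ST$ would be a bounded projection of $Z$ onto $Y$ and we would be done. It need not: $T$ may use the layers $Z_k\subset X$. The next step shows that, modulo $Y$, it can do so only compactly.

**Step A8: the induced operator $\bar T:Z/Y\to X/i(Y)$ is compact.** First, an $\ell_1$-sum of finite-dimensional spaces has the Schur property: weakly convergent sequences converge in norm. Indeed, suppose $x_n\to0$ weakly but, after passing to a subsequence, $\|x_n\|\ge\delta>0$. Each coordinate of $x_n$ tends to $0$ in norm, because it tends to $0$ weakly in a finite-dimensional space. So, passing to a further subsequence, we find disjoint finite intervals $I_n$ of coordinates such that the part of $x_n$ outside $I_n$ has norm at most $\delta/4$. Choose functionals of norm at most 1 on the finite-dimensional summands that norm the coordinates of $x_n$ for indices in $I_n$. Together they form a functional $\varphi$ of norm at most 1 on the $\ell_1$-sum, and $\varphi(x_n)\ge(\delta-\delta/4)-\delta/4=\delta/2$, a contradiction.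

Since $T(Y)\subset i(Y)$, $T$ induces a bounded operator $\bar T:Z/Y\to X/i(Y)$. The space $Z/Y$ is reflexive, so every bounded sequence in it has a weakly convergent subsequence. Its image under $\bar T$ converges weakly, hence in norm by (4) and the Schur property. So $\bar T$ is compact.

Since $S(i(Y))\subset Y$, $S$ induces a bounded $\bar S:X/i(Y)\to Z/Y$. Put $K=\bar S\bar T$, a compact operator on $Z/Y$. By construction
$$qST=Kq.\tag{5}$$

**Step A9: $q$ has a linear lifting up to a compact error.** Let $U=I_Z-ST$. For $y\in Y$, $STy=Si(y)=y$, so $U$ vanishes on $Y$ and $U=Vq$ with $V:Z/Y\to Z$ bounded. By (5), $qVq=q-qST=(I-K)q$. As $q$ is onto,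
$$qV=I-K .$$

**Step A10: removing the compact error.** By Riesz theory $\ker(I-K)$ is finite-dimensional, and the range of $I-K$ is closed with the same finite codimension. Let $\Pi$ be a bounded projection of $Z/Y$ onto $\ker(I-K)$, let $G$ be a complement of the range, let $J:\ker(I-K)\to G$ be an isomorphism, and put $R=J\Pi$, a finite-rank operator. Then $A:=I-K+R$ is invertible. It is injective: if $Aw=0$, then $(I-K)w=-Rw$ lies in the range of $I-K$ and in $G$, so both sides are $0$; thus $w\in\ker(I-K)$ and $Jw=Rw=0$, so $w=0$. It is onto: an element $a+g$, with $a$ in the range of $I-K$ and $g\in G$, equals $A(w_1+w_2)$ if $w_1\in\ker\Pi$ satisfies $(I-K)w_1=a$ and $w_2\in\ker(I-K)$ satisfies $Jw_2=g$. Such $w_1$ exists since $(I-K)(\ker\Pi)$ is the whole range. By the open mapping theorem $A^{-1}$ is bounded.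

Write $Rw=\sum_l\varphi_l(w)w_l$ as a finite sum with bounded functionals $\varphi_l$, choose $z_l\in Z$ with $qz_l=w_l$, and let $R'w=\sum_l\varphi_l(w)z_l$. Then $R':Z/Y\to Z$ is bounded and $qR'=R$. So
$$q(V+R')=I-K+R=A,\qquad \Lambda:=(V+R')A^{-1}:Z/Y\to Z,\qquad q\Lambda=I_{Z/Y}.$$
Consider $I_Z-\Lambda q$. Since $q(I_Z-\Lambda q)=0$, its range lies in $Y$, and it is the identity on $Y$. So it is a bounded projection of $Z$ onto $Y$, contrary to the choice of $Y$. This proves (b), and with it Theorem A. $\blacksquare$

## The resulting spaces, and their position in dual spaces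

Take $Z=\ell_4$ with an uncomplemented subspace $Y$, or the pair built from the maps $q_n$. Theorem A gives a separable space $X$ that is an $AC$-subspace of $X^{**}$ by Lemma 1(b), but is not the range of any bounded projection on $X^{**}$. So the converse in question is false. Since complementation of $X$ in $X^{**}$ by a bounded projection does not depend on the choice among equivalent norms, $X$ is not constrained in $X^{**}$ under any equivalent norm.

Moreover, $X$ is not isomorphic to a complemented subspace of any dual space. If $X$ were isomorphic to such a subspace $X'$, then by Lemma 2 $X'$ would be complemented in $X'^{**}$, and carrying the projection over by the isomorphism and its second adjoint would give a bounded projection of $X^{**}$ onto $X$. By Theorem B, $X$ must contain an isomorphic copy of $\ell_1$.
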